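\title{The density of $(p,Q)$-free families in the middle zone}

\begin{abstract}
For an integer $p\ge 2$ and a set $Q\subseteq\{0,1,\dots,p\}$, a family of subsets of $[n]$ is $(p,Q)$-free if it does not contain $p$ distinct members such that the number of them containing $x$ lies in $Q$ for every $x\in[n]$. Let $f(n,p,Q)$ be the maximum size of such a family. It was conjectured that $f(n,p,Q)=(\frac12+o(1))2^n$ whenever $Q$ is in the so-called middle zone. We show that this is false for every $p\ge5$: for $Q=\{0,p-1\}$ we have $f(n,p,Q)\ge\frac{17}{32}2^n$ for all $n\ge 5$. No constant below $1$ can replace $\frac12$ for all $p$, since $\liminf_n f(n,p,\{0,p-1\})/2^n\to1$ as $p\to\infty$. In the other direction we prove that $f(n,p,Q)\le(1-\frac1p+o(1))2^n$ throughout the middle zone, and that the limit is $\frac12$ for large classes of $Q$, including all middle-zone $Q$ with $p\le4$.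
\end{abstract}

\section{The question and the answer}

\subsection{Definitions}

Let $p\ge2$ be an integer and let $Q\subseteq\{0,1,\dots,p\}$. For sets $A_1,\dots,A_p\subseteq X$, not necessarily distinct, the \emph{degree} of $x\in X$ is $d(x)=|\{i:x\in A_i\}|$. The sets form a \emph{$(p,Q)$-system} on $X$ if $d(x)\in Q$ for every $x\in X$. A family $\mathcal F\subseteq 2^X$ is \emph{$(p,Q)$-free} if no $p$ distinct members of $\mathcal F$ form a $(p,Q)$-system on $X$, and $f(n,p,Q)$ is the maximum of $|\mathcal F|$ over all $(p,Q)$-free families on $[n]=\{1,\dots,n\}$. The \emph{density} of $\mathcal G\subseteq 2^V$ is $|\mathcal G|/2^{|V|}$. Intervals of possible degrees, such as $[0,a]$ or $[0,p/2]$, denote the sets of integers they contain. In asymptotic statements as $n\to\infty$, $p$ and $Q$ are fixed.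

Several familiar configurations are $(p,Q)$-systems. For $Q=\{1\}$ the sets partition $X$; for $Q=\{0,1\}$ they are pairwise disjoint; for $Q=\{1,\dots,p\}$ they cover $X$. Two facts are immediate: $f(n,p,Q)$ does not increase when $Q$ is enlarged, and
\[
 f(n,p,Q)=f(n,p,p-Q),\qquad p-Q=\{p-q:q\in Q\},
\]
because replacing every set by its complement replaces $d(x)$ by $p-d(x)$.

\subsection{Which density should one expect?}

Suppose first that $Q$ misses one of the two halves of $[0,p]$, say every element of $Q$ exceeds $p/2$ and hence is at least $(p+1)/2$. In a $(p,Q)$-system on $[n]$ the sizes of the sets add up to at least $n(p+1)/2$. So the family of all sets of size less than $(\frac12+\frac1{2p})n$ is $(p,Q)$-free, and by the law of large numbers its density tends to $1$. The interesting sets $Q$ therefore meet both halves.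

If $p\notin Q$, the family of all sets containing a fixed element is $(p,Q)$-free, as that element has degree $p$; if $0\notin Q$, the same is true of all sets avoiding a fixed element. So $f(n,p,Q)\ge2^{n-1}$ as soon as $\{0,p\}\not\subseteq Q$. Following \cite{pqfree}, we say that $Q$ is in the \emph{middle zone} if
\[
 \{0,p\}\not\subseteq Q,\qquad [0,p/2]\cap Q\ne\emptyset,\qquad [p/2,p]\cap Q\ne\emptyset .
\]

The simplest middle-zone sets are those with $p$ even and $p/2\in Q$. If $|\mathcal F|\ge2^{n-1}+p/2$, then $\mathcal F$ contains at least $p/2$ of the $2^{n-1}$ complementary pairs $\{B,[n]\setminus B\}$. Any $p/2$ of them are $p$ distinct sets in which every point has degree $p/2$. So $2^{n-1}\le f(n,p,Q)\le2^{n-1}+p/2-1$. In particular $f(n,2,Q)=2^{n-1}$ for every middle-zone $Q$, since for $p=2$ such a $Q$ must contain $1$. This suggests the answer $\frac12$ in general. It is known that $2^{n-1}\le f(n,p,Q)\le(1-\frac1{2p}+o(1))2^n$ for $Q$ in the middle zone, and Conjecture~2 of \cite{pqfree} asserts that the lower bound is asymptotically right: for fixed $p$ and fixed $Q$ in the middle zone,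
\begin{equation}\label{eq:conj}
 \lim_{n\to\infty}\frac{f(n,p,Q)}{2^n}=\frac12 .
\end{equation}

\subsection{Results}

The conjecture is false for every $p\ge5$.

\begin{theorem}\label{thm:first}
Let $p\ge5$ and let $Q=\{0,p-1\}$ or $Q=\{1,p\}$. Then $Q$ is in the middle zone and $f(n,p,Q)\ge\frac{17}{32}\,2^n$ for all $n\ge5$.
\end{theorem}

\begin{theorem}\label{thm:blocks}
Let $N\ge1$, let $w_1,\dots,w_N$ be integers with $2\le w_j\le w$, and put $t=\sum_jw_j$. Let $Q\subseteq[0,a]\cup[b,c]$ with integers $a\ge0$ and $b\le c<p$ such that
\[
 2N(p-b)<p\qquad\text{and}\qquad c+(w-1)a<p .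
\]
Then for all $n\ge t$,
\[
 f(n,p,Q)\ \ge\ 2^{n-t}\Big(\prod_{j=1}^N(2^{w_j}-1)-\prod_{j=1}^N(2^{w_j}-1-w_j)\Big).
\]
In particular ($N=2$, sizes $2$ and $3$), if $b>3p/4$ and $c+2a<p$, then $f(n,p,Q)\ge\frac{17}{32}\,2^n$ for all $n\ge5$.
\end{theorem}

No constant smaller than $1$ can replace $\frac12$ in \eqref{eq:conj} for all $p$:

\begin{theorem}\label{thm:one}
There is an absolute constant $C$ with the following property. If $s\ge1$, $Q\subseteq\{0\}\cup[p-s,p-1]$, and $t\ge2$ is an integer with $ts<p$, then for all $n\ge t$
\[
 f(n,p,Q)\ \ge\ \bigl(1-C(\ln t)^{3/2}t^{-1/2}\bigr)2^n .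
\]
In particular, $\liminf_{n}f(n,p,\{0,p-1\})/2^n\to1$ as $p\to\infty$.
\end{theorem}

On the other side, the term $\frac1{2p}$ in the general upper bound can be replaced by $\frac1p$, and \eqref{eq:conj} does hold for many $Q$.

\begin{theorem}\label{thm:upper}
For every $Q$ in the middle zone, $f(n,p,Q)\le(1-\frac1p+o(1))2^n$.
\end{theorem}

\begin{theorem}\label{thm:half}
Let $Q$ be in the middle zone, $a=\max(Q\cap[0,p/2])$ and $b=\min(Q\cap[p/2,p])$. Then $\lim_nf(n,p,Q)/2^n=\frac12$ if at least one of the following holds:
\begin{itemize}
\item[\textup{(W)}] $b-a\le\lfloor p/2\rfloor+1$;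
\item[\textup{(S)}] $Q\cap(p-Q)\ne\emptyset$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:small}
For a given $p$, \eqref{eq:conj} holds for all middle-zone $Q$ if and only if $p\le4$. For $p=5$ and $p=6$ it fails exactly for $Q=\{0,p-1\}$ and $Q=\{1,p\}$.
\end{corollary}

Neither of (W) and (S) implies the other: for $p=3$, $Q=\{0,2\}$ satisfies (W) only, and for $p=7$, $Q=\{1,6\}$ satisfies (S) only. The second example shows how delicate the question is: the limiting density is $\frac12$ for $p=7$, $Q=\{1,6\}$, but the density is at least $\frac{17}{32}$ for $p=7$, $Q=\{0,6\}$.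

The constructions (Sections \ref{sec:blocks} and \ref{sec:clauses}) rest on one observation about $Q=\{0,p-1\}$. Let $U$ be the union of the $p$ sets of a system. Every point of $U$ is missed by exactly one of the sets, so the sets differ from $U$ in very few places altogether. A family is therefore free if its members cannot all be so close to their union. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}, Section~\ref{sec:half} proves Theorem~\ref{thm:half}, and Section~\ref{sec:small} deduces Corollary~\ref{cor:small}.

\section{Disjoint blocks}\label{sec:blocks}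

\subsection{Reduction to a bounded ground set}

All our constructions prescribe only the trace of a set on a fixed set $[t]$. Distinct sets may have equal traces, so on $[t]$ we need a stronger notion. Call $\mathcal G\subseteq2^{[t]}$ \emph{strongly $(p,Q)$-free} if no $p$ members of $\mathcal G$, repetitions allowed, form a $(p,Q)$-system on $[t]$.

\begin{lemma}\label{lem:lift}
If $\mathcal G\subseteq2^{[t]}$ is strongly $(p,Q)$-free, then $f(n,p,Q)\ge2^{n-t}|\mathcal G|$ for all $n\ge t$.
\end{lemma}

\begin{proof}
Let $\mathcal F=\{X\subseteq[n]:X\cap[t]\in\mathcal G\}$, so that $|\mathcal F|=2^{n-t}|\mathcal G|$. If $X_1,\dots,X_p\in\mathcal F$ formed a $(p,Q)$-system on $[n]$, their traces $X_i\cap[t]\in\mathcal G$ would form one on $[t]$.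
\end{proof}

\subsection{One block, then two}

Let $Q=\{0,p-1\}$ with $p\ge3$. The sets that meet a block $B$ of size $w$ in exactly one element are a natural competitor to the sets containing a fixed element, which is the case $w=1$. In a system of such sets the degrees on $B$ would add up to $p$, whereas each of them is $0$ or $p-1$, and no multiple of $p-1$ equals $p$. So this family is strongly free. Its density is $w2^{-w}$, however, which is at most $\frac12$, with equality for $w=1$ and $w=2$.

To gain, we split the requirement between two blocks. Meeting a block at all is a cheap condition, of density $1-2^{-w}$. Meeting a block in exactly one element is expensive, and we ask for it in only one of the two blocks. For disjoint blocks of sizes $2$ and $2$ this gives $3\cdot3-1\cdot1=8$ of $16$ sets, again density $\frac12$. Sizes $2$ and $3$ cross the threshold.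

\begin{proof}[Proof of Theorem~\ref{thm:first}]
Let $Q=\{0,p-1\}$; the set $\{1,p\}=p-Q$ follows by complementation. Since $p\notin Q$ and $0\le p/2\le p-1$, $Q$ is in the middle zone, and so is $p-Q$. Let $B_1=\{1,2\}$, $B_2=\{3,4,5\}$, and let $\mathcal G$ be the family of all $A\subseteq[5]$ that meet both blocks and satisfy $|A\cap B_1|=1$ or $|A\cap B_2|=1$. There are $3\cdot7$ sets meeting both blocks, and $1\cdot(3+1)$ of them meet both in at least two elements, so $|\mathcal G|=21-4=17$. By Lemma~\ref{lem:lift} it suffices to show that $\mathcal G$ is strongly $(p,Q)$-free.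

Suppose $A_1,\dots,A_p\in\mathcal G$ form a $(p,Q)$-system on $[5]$. Let $U=\bigcup_iA_i$; the points of $U$ have degree $p-1$, and each of them is missed by exactly one $A_i$. Put $u_j=|U\cap B_j|$.

\emph{Each block contains at least two points of $U$.} Every $A_i$ meets $B_j$, necessarily inside $U$, so $u_j\ge1$. If $u_j=1$, the single point of $U\cap B_j$ would lie in all $p$ sets and have degree $p$, which is not in $Q$.

\emph{For each block, at most two of the $A_i$ meet it in exactly one element.} Let $N_j$ be the number of indices $i$ with $|A_i\cap B_j|=1$. Each such $A_i$ misses $u_j-1$ points of $U\cap B_j$. As each of these $u_j$ points is missed exactly once, $N_j(u_j-1)\le u_j$, and so $N_j\le u_j/(u_j-1)\le2$.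

Every $A_i$ meets some block in exactly one element, so $p\le N_1+N_2\le4$, contrary to $p\ge5$.
\end{proof}

\begin{remark}
For this $\mathcal G$ the condition $p\ge5$ is needed. For $p=4$ the sets $\{2,3,4\},\{1,3,4\},\{1,2,4\},\{1,2,3\}$ lie in $\mathcal G$ and form a $(4,\{0,3\})$-system on $[5]$. No other choice of $\mathcal G$ can help: by Theorem~\ref{thm:half} the limit in \eqref{eq:conj} is $\frac12$ for $p=4$, $Q=\{0,3\}$, so by Lemma~\ref{lem:lift} no strongly $(4,\{0,3\})$-free family has density greater than $\frac12$.
\end{remark}

\subsection{More blocks, more degrees}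

For Theorem~\ref{thm:blocks} the degrees are known only to be ``low'' (at most $a$) or ``high'' (between $b$ and $c$), and $U$ becomes the set of points of high degree. Both steps above survive. The first step must now exclude that a block is covered by one high point together with many low points; this is what $c+(w-1)a<p$ does. In the second step a point of $U$ may be missed up to $p-b$ times.

\begin{proof}[Proof of Theorem~\ref{thm:blocks}]
Partition $[t]$ into blocks $B_1,\dots,B_N$ with $|B_j|=w_j$, and let $\mathcal G$ consist of all $A\subseteq[t]$ that meet every block and satisfy $|A\cap B_j|=1$ for at least one $j$. There are $\prod_j(2^{w_j}-1)$ sets meeting every block, and $\prod_j(2^{w_j}-1-w_j)$ of them meet every block in at least two elements. So $|\mathcal G|$ is the difference, and by Lemma~\ref{lem:lift} we must show that $\mathcal G$ is strongly $(p,Q)$-free.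

Since $w\ge2$ and $a\ge0$, the second hypothesis gives $c+a<p$. With the first one,
\[
 a<p-c\le p-b<\frac p{2N}\le\frac p2,
\]
and thus $a<p/2<b\le c$. Suppose $A_1,\dots,A_p\in\mathcal G$ form a $(p,Q)$-system on $[t]$. Let $U=\{x\in[t]:b\le d(x)\le c\}$ and $u_j=|U\cap B_j|$. Points outside $U$ have degree at most $a$.

Every $A_i$ meets $B_j$, so
\[
 p\le\sum_{x\in B_j}d(x)\le u_jc+(w_j-u_j)a .
\]
If $u_j\le1$, the right-hand side is at most $c+(w-1)a<p$, because $0\le a\le c$ and $w_j\le w$; this is impossible. So $u_j\ge2$ for every $j$.

Let $N_j$ be the number of $i$ with $|A_i\cap B_j|=1$. Each such $A_i$ misses at least $u_j-1$ points of $U\cap B_j$, and each of these $u_j$ points is missed by at most $p-b$ of the sets. Thus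
\[
 N_j\le(p-b)\frac{u_j}{u_j-1}\le2(p-b).
\]
Every $A_i$ is counted in some $N_j$, so $p\le\sum_jN_j\le2N(p-b)<p$, a contradiction.

For $N=2$, $(w_1,w_2)=(2,3)$ and $w=3$, the hypotheses read $b>3p/4$ and $c+2a<p$, and $|\mathcal G|=3\cdot7-1\cdot4=17$ with $t=5$.
\end{proof}

If $Q$ meets both $[0,a]$ and $[b,c]$, then $Q$ is in the middle zone, since $a<p/2<b$ and $p\notin Q$. So the last statement gives counterexamples to \eqref{eq:conj} such as $\{0,7,8\}$ for $p=9$ and $\{0,1,10\}$ for $p=13$.

\section{Overlapping blocks: density close to one}\label{sec:clauses}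

We now let the blocks overlap; we call them \emph{clauses}. The count of the $N_j$ block by block is no longer useful, but a cruder count suffices: it is enough that every set of the system misses at least one point of the union.

\begin{lemma}\label{lem:clauses}
Let $\mathcal C$ be a collection of nonempty subsets of $[t]$ and let $\mathcal G$ be the family of all $A\subseteq[t]$ that meet every $B\in\mathcal C$ and satisfy $|A\cap B|=1$ for some $B\in\mathcal C$. If $Q\subseteq\{0\}\cup[p-s,p-1]$ and $ts<p$, then $\mathcal G$ is strongly $(p,Q)$-free.
\end{lemma}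

\begin{proof}
Suppose $A_1,\dots,A_p\in\mathcal G$ form a $(p,Q)$-system on $[t]$ and let $U=\bigcup_iA_i$. Points of $U$ have nonzero degree, so their degrees lie in $[p-s,p-1]$. The set $U$ meets every clause, because $A_1$ does.

We claim that $U\notin\mathcal G$. Otherwise $U\cap B=\{e\}$ for some clause $B$. Every $A_i$ meets $B$ and is contained in $U$, so $e\in A_i$ for all $i$ and $d(e)=p\notin Q$, which is impossible.

As $A_i\in\mathcal G$ and $U\notin\mathcal G$, each $A_i$ is a proper subset of $U$. Hence
\[
 p\le\sum_{i=1}^p|U\setminus A_i|=\sum_{x\in U}(p-d(x))\le s|U|\le st<p,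
\]
a contradiction.
\end{proof}

It remains to choose clauses for which almost every set belongs to $\mathcal G$. Take $N$ random clauses of size about $w$. A typical set $A$ misses a given clause with probability about $2^{-w}$ and meets it exactly once with probability about $w2^{-w}$. The second number is larger by a factor of $w$, so we can choose $N$ such that the expected number of missed clauses, about $N2^{-w}$, is small while the expected number of clauses met exactly once, about $Nw2^{-w}$, is large. The gain grows with $w$, but we cannot take $w$ too large: the size of a random $A\subseteq[t]$ fluctuates around $t/2$, and the probability $(1-|A|/t)^w$ should stay within a constant factor of $2^{-w}$. With $w$ about $\sqrt{t/\ln t}$ this holds for all but a proportion $O(t^{-2})$ of the sets $A$.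

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By Lemmas \ref{lem:lift} and \ref{lem:clauses} we must find, for every $t\ge2$, clauses for which $\mathcal G$ has density at least $1-C(\ln t)^{3/2}t^{-1/2}$. It is enough to do this for $t\ge t_0$, where $t_0\ge3$ is an absolute constant with $\ln t/t\le\frac1{16}$ for all $t\ge t_0$: for the finitely many smaller $t$ we enlarge $C$ so that the bound is at most $0$. Put
\[
 w=\Big\lfloor\sqrt{t/\ln t}\Big\rfloor,\qquad K=3e^4,\qquad N=\Big\lceil\frac{K2^w\ln t}{w}\Big\rceil .
\]
Then $w\ge4$ and $w\ge\frac12\sqrt{t/\ln t}$. Each of the $N$ clauses is the set of $w$ independent uniform draws, with repetition, from $[t]$; the clauses are independent. Let $A$ be a uniformly random subset of $[t]$, independent of the clauses, and put $\alpha=|A|/t$.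

Hoeffding's inequality says that $|A|$, a sum of $t$ independent uniform $0/1$ variables, satisfies $\Pr(|\alpha-\frac12|>\tau)\le2e^{-2\tau^2t}$. With $\tau=\sqrt{\ln t/t}$ we get $|\alpha-\frac12|\le\sqrt{\ln t/t}$ with probability at least $1-2t^{-2}$.

Fix a set $A$ with this property; from now on only the clauses are random. Write $1-\alpha=\frac12(1+\theta)$. Then $|\theta|\le2\sqrt{\ln t/t}\le\frac12$ and $|\theta|w\le2$. A clause misses $A$ with probability
\[
 \mu=(1-\alpha)^w=2^{-w}(1+\theta)^w,\qquad e^{-4}2^{-w}\le\mu\le e^2\,2^{-w}.
\]
The upper bound uses $1+\theta\le e^{\theta}$. The lower bound uses $1+\theta\ge1-|\theta|\ge e^{-2|\theta|}$, where the inequality $1-x\ge e^{-2x}$ on $[0,\frac12]$ holds at the end points and hence, by convexity of $e^{-2x}$, in between. If exactly one of the $w$ draws lies in $A$, the clause meets $A$ in exactly one element. This has probability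
\[
 w\alpha(1-\alpha)^{w-1}=w\mu\,\frac{\alpha}{1-\alpha}\ge\frac{w\mu}3,
\]
since $\alpha=\frac12(1-\theta)\ge\frac14$. If $A\notin\mathcal G$, then some clause misses $A$, or no clause meets $A$ in exactly one element. So
\[
 \Pr(A\notin\mathcal G)\le N\mu+\Big(1-\frac{w\mu}3\Big)^N
 \le e^2\,2^{-w}N+\exp\Big(-\frac{Nw}{3e^4\,2^w}\Big)
 \le e^2\Big(\frac{K\ln t}w+2^{-w}\Big)+\frac1t ,
\]
where we used $N\le K2^w\ln t/w+1$ in the first term, and $N\ge K2^w\ln t/w$ with $K=3e^4$ in the second.

Averaging over $A$ as well, the expected density of the complement of $\mathcal G$ is at most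
\[
 2t^{-2}+t^{-1}+e^2K\,\frac{\ln t}w+e^2\,2^{-w}.
\]
Here $\ln t/w\le2(\ln t)^{3/2}t^{-1/2}$. Since $\ln t\ge1$, also $2^{-w}\le1/w\le\ln t/w$ and $2t^{-2}+t^{-1}\le3(\ln t)^{3/2}t^{-1/2}$. So the expectation is at most $C(\ln t)^{3/2}t^{-1/2}$ for an absolute constant $C$, and some choice of clauses does at least as well.

For $Q=\{0,p-1\}$ with $p\ge3$ take $s=1$ and $t=p-1$. For all $n\ge t$ this gives $f(n,p,Q)/2^n\ge1-O((\ln p)^{3/2}p^{-1/2})$.
\end{proof}

\section{A general upper bound}\label{sec:upper}

Theorem~\ref{thm:upper} is proved by a union bound over a random system each of whose members is a uniformly random set. The condition that $Q$ meets both halves is what makes such a system possible: the average degree must be $p/2$.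

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Pick $a,b\in Q$ with $a\le p/2\le b$, and $\lambda\in[0,1]$ with $\lambda a+(1-\lambda)b=p/2$. Independently for each $x\in[n]$, choose a weight, equal to $a$ with probability $\lambda$ and to $b$ with probability $1-\lambda$; then choose a uniformly random set of that many indices in $[p]$, and let $x\in A_i$ exactly for the chosen indices $i$. All degrees are $a$ or $b$, so $A_1,\dots,A_p$ form a $(p,Q)$-system. By symmetry $\Pr(x\in A_i)=\frac1p\cdot\frac p2=\frac12$, independently over $x$, so each $A_i$ is uniform in $2^{[n]}$.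

We claim that a weight strictly between $0$ and $p$ has positive probability. If $a=0$, then $b<p$ because $\{0,p\}\not\subseteq Q$; also $b\ge p/2>0$, and $b$ has positive probability because the mean weight is positive. If $b=p$, then symmetrically $0<a<p$, and $a$ has positive probability because the mean weight is less than $p$. Otherwise both $a$ and $b$ lie strictly between $0$ and $p$. It follows that for $i\ne j$ a given point lies in exactly one of $A_i,A_j$ with some probability $\kappa>0$ that does not depend on $n$, $i$ or $j$. Hence $\Pr(A_i=A_j)=(1-\kappa)^n$.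

If $\mathcal F$ has density $\delta$, then the $A_i$ are distinct and all in $\mathcal F$ with probability at least
\[
 1-p(1-\delta)-\binom p2(1-\kappa)^n .
\]
Given $\varepsilon>0$, for large $n$ this is positive whenever $\delta\ge1-\frac1p+\varepsilon$, and then $\mathcal F$ is not $(p,Q)$-free.
\end{proof}

\section{When the limit is one half}\label{sec:half}

We now prove Theorem~\ref{thm:half}. The lower bound $f(n,p,Q)\ge2^{n-1}$ was shown in the introduction. For the upper bound, fix $\varepsilon>0$ and let $\mathcal F\subseteq2^{[n]}$ satisfy $|\mathcal F|\ge(\frac12+\varepsilon)2^n$. We show that if $n$ is large in terms of $p$, $Q$ and $\varepsilon$, then some $p$ distinct members of $\mathcal F$ form a $(p,Q)$-system.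

There are two tasks: to obtain degrees in $Q$ at every point, and to make the sets distinct. In both cases distinctness comes from the same device. A middle-zone $Q$ contains some $q$ with $0<q<p$: an element of $Q$ in $[0,p/2]$ will do unless it is $0$, an element in $[p/2,p]$ unless it is $p$, and $\{0,p\}\not\subseteq Q$. Fix such a $q$ and put $d=\binom pq$. For every two indices $i\ne j$ some $q$-subset $T$ of $[p]$ contains $i$ but not $j$. So if for each $q$-subset $T$ there is a point that lies in $A_i$ exactly when $i\in T$, then the $A_i$ are distinct, and these $d$ points have degree $q\in Q$.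

\subsection{Processing a point: the case (W)}

Let $m=\lfloor p/2\rfloor$ and $r=p-2m\in\{0,1\}$. Condition (W) is used only through the following consequence.

\begin{lemma}\label{lem:window}
Under \textup{(W)}, any $m+1$ consecutive integers in $[0,p]$ include an element of $Q$.
\end{lemma}

\begin{proof}
We have $a\le m$ and $b\ge p-m$. A set of $m+1$ consecutive integers that contains neither $a$ nor $b$ cannot lie in $[0,a-1]$ or in $[b+1,p]$, since these have at most $m$ elements. So it lies strictly between $a$ and $b$, which gives $b-a-1\ge m+1$, contrary to (W).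
\end{proof}

In the introduction complementary pairs gave degree $1$ per pair at every point. For $p=4$ and $Q=\{0,3\}$ this is useless, since two such pairs give degree $2$ everywhere. Consider instead families $\mathcal A_1,\mathcal B_1,\mathcal A_2,\mathcal B_2\subseteq2^V$ with $|\mathcal A_j|+|\mathcal B_j|>2^{|V|}$ for $j=1,2$, from each of which we want one set. Decide the membership of one point $v$ at a time. After the decision we restrict each family to the sets that agree with it, and we want the two families of each pair to have total size more than $2^{|V|-1}$ again. For each pair there are two ways to achieve this.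
\begin{itemize}
\item \emph{Mixed}: $v$ belongs to exactly one of the two sets. By averaging, this works for at least one of the two choices. It contributes $1$ to $d(v)$.
\item \emph{Pure}: $v$ belongs to both sets or to neither. Again at least one of the two choices works, but the families decide which one. It contributes $2$ or $0$.
\end{itemize}
For $Q=\{0,3\}$ this is enough. If some pair allows the pure contribution $2$, use it there and use the mixed way for the other pair, so that $d(v)=3$. If not, both pairs allow the pure contribution $0$, and then $d(v)=0$. In general there are $m$ pairs and, if $p$ is odd, one unpaired family that only has to stay nonempty. The options at a point yield a full interval of $m+1$ attainable degrees, and Lemma~\ref{lem:window} says that one of them is in $Q$.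

\begin{lemma}\label{lem:pairs}
Assume \textup{(W)}. Let $V$ be a finite set and let $\mathcal A_1,\mathcal B_1,\dots,\mathcal A_m,\mathcal B_m\subseteq2^V$ satisfy $|\mathcal A_j|+|\mathcal B_j|>2^{|V|}$ for all $j$; if $r=1$, let also $\mathcal E\subseteq2^V$ be nonempty. Then one can choose one member from each of these $p$ families so that the chosen sets, possibly with repetitions, form a $(p,Q)$-system on $V$.
\end{lemma}

\begin{proof}
We use induction on $|V|$. If $V=\emptyset$, every family is $\{\emptyset\}$ and there is no degree to check. Let $v\in V$, $V'=V\setminus\{v\}$ and $M=2^{|V|-1}$. For $\mathcal H\subseteq2^V$ put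
\[
 \mathcal H^0=\{H\in\mathcal H:v\notin H\},\qquad \mathcal H^1=\{H\setminus\{v\}:v\in H\in\mathcal H\},
\]
which are families in $2^{V'}$ with $|\mathcal H^0|+|\mathcal H^1|=|\mathcal H|$. For each $j$,
\[
 (|\mathcal A_j^0|+|\mathcal B_j^1|)+(|\mathcal A_j^1|+|\mathcal B_j^0|)
 =(|\mathcal A_j^0|+|\mathcal B_j^0|)+(|\mathcal A_j^1|+|\mathcal B_j^1|)
 =|\mathcal A_j|+|\mathcal B_j|>2M .
\]
So at least one of the pairs $(\mathcal A_j^0,\mathcal B_j^1)$, $(\mathcal A_j^1,\mathcal B_j^0)$ has total size greater than $M$; this is the mixed option, contributing $1$ to $d(v)$. Likewise, for some $v_j\in\{0,1\}$ the pair $(\mathcal A_j^{v_j},\mathcal B_j^{v_j})$ has total size greater than $M$; this is the pure option, contributing $2v_j$. If $r=1$, choose $e\in\{0,1\}$ with $\mathcal E^e\ne\emptyset$ and replace $\mathcal E$ by $\mathcal E^e$, which contributes $e$; if $r=0$, put $e=0$.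

Let $h$ be the number of $j$ with $v_j=1$. If we use the pure option for $i_1$ indices with $v_j=1$ and for $i_0$ indices with $v_j=0$, and the mixed option for the rest, then
\[
 d(v)=e+m+i_1-i_0 .
\]
Here $0\le i_1\le h$ and $0\le i_0\le m-h$ are arbitrary, so every integer in the interval $[e+h,\,e+h+m]$ is attainable. This interval lies in $[0,p]$, because $e\le r$ and $h\le m$, and it has $m+1$ elements. By Lemma~\ref{lem:window} we can make choices with $d(v)\in Q$. The resulting families on $V'$ satisfy the hypotheses of the lemma. By induction we can choose members of them that form a $(p,Q)$-system on $V'$; adding $v$ to those that come from families with superscript $1$ gives the required sets.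
\end{proof}

For $p=5$ and $Q=\{0,4\}$, where (W) fails, the case $e=1$, $h=0$ leaves only the degrees $1,2,3$, none of which is in $Q$.

\subsection{Distinct sets in the case (W)}

Applied to copies of $\mathcal F$, Lemma~\ref{lem:pairs} may return the same set several times. We therefore reserve a set $D$ of $d$ points on which the traces are prescribed as described at the beginning of this section, and we apply the lemma on $[n]\setminus D$. For this, the sections of $\mathcal F$ over all traces on $D$ should have density greater than $\frac12$. This is not true for every $D$: if $\mathcal F$ is close to the family of all sets containing a point $x$, we must avoid $x$. The Fourier expansion of $\mathcal F$ shows that only boundedly many points have to be avoided.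

\begin{lemma}\label{lem:fourier}
If $n\ge d+d\,4^d/\varepsilon^2$, there is a set $D\subseteq[n]$ with $|D|=d$ such that for every $Y\subseteq D$ the family $\mathcal F_Y=\{Z\subseteq[n]\setminus D:Z\cup Y\in\mathcal F\}$ has density greater than $\frac12$.
\end{lemma}

\begin{proof}
For $S\subseteq[n]$ let $\hat f(S)=2^{-n}\sum_{A\in\mathcal F}(-1)^{|A\cap S|}$. Parseval's identity gives $\sum_S\hat f(S)^2=2^{-n}|\mathcal F|\le1$, so at most $4^d/\varepsilon^2$ sets $S$ satisfy $|\hat f(S)|\ge\varepsilon2^{-d}$. Those among them with $1\le|S|\le d$ cover at most $d\,4^d/\varepsilon^2$ points, and we can choose $D$ disjoint from all of them.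

Let $Y\subseteq D$. The sum $\sum_{S\subseteq D}(-1)^{|A\cap S|+|Y\cap S|}$ equals $2^d$ if $A\cap D=Y$, and $0$ otherwise. Summing over $A\in\mathcal F$, we obtain
\[
 \frac{|\mathcal F_Y|}{2^{n-d}}=\sum_{S\subseteq D}\hat f(S)(-1)^{|S\cap Y|}.
\]
The term $S=\emptyset$ is the density of $\mathcal F$, at least $\frac12+\varepsilon$. Each of the other $2^d-1$ terms has absolute value less than $\varepsilon2^{-d}$ by the choice of $D$. So the density of $\mathcal F_Y$ exceeds $\frac12+\varepsilon-(2^d-1)\varepsilon2^{-d}>\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half} under \textup{(W)}]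
Let $n$ be as large as Lemma~\ref{lem:fourier} requires, and take $D$ from that lemma. Label the points of $D$ bijectively by the $q$-subsets of $[p]$, say $x\in D$ by $T_x$, and let $Y_i=\{x\in D:i\in T_x\}$ for $i\in[p]$. The sets $Y_1,\dots,Y_p$ are distinct, and each $x\in D$ has degree $|T_x|=q$ in them. The families $\mathcal F_{Y_1},\dots,\mathcal F_{Y_p}$ on $V=[n]\setminus D$ have density greater than $\frac12$, so any two of them have total size greater than $2^{|V|}$. Group them into $m$ pairs, with one family left over as $\mathcal E$ if $p$ is odd. Lemma~\ref{lem:pairs} gives $Z_i\in\mathcal F_{Y_i}$ that form a $(p,Q)$-system on $V$. The sets $Z_i\cup Y_i\in\mathcal F$ have distinct traces on $D$ and form a $(p,Q)$-system on $[n]$.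
\end{proof}

\subsection{The case (S)}

Now let $q,p-q\in Q$. Then $0<q<p$, since otherwise $\{0,p\}\subseteq Q$, and we use this $q$ in $d=\binom pq$. If $B$ and $[n]\setminus B$ are both in $\mathcal F$, then $q$ copies of $B$ and $p-q$ copies of $[n]\setminus B$ have degree $q$ on $B$ and $p-q$ elsewhere. This is a $(p,Q)$-system with many repetitions. To make the copies distinct we need not one such $B$ but a whole cube of them, and positive density provides it.

\begin{lemma}\label{lem:cube}
For every $\delta>0$ and integer $d\ge0$ there is $n_0(d,\delta)$ such that, if $|V|\ge n_0(d,\delta)$, every $\mathcal W\subseteq2^V$ of density at least $\delta$ admits pairwise disjoint sets $S_0,S_1,\dots,S_d\subseteq V$ with $S_1,\dots,S_d\ne\emptyset$ and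
\[
 S_0\cup\bigcup_{i\in I}S_i\in\mathcal W\qquad\text{for all }I\subseteq[d].
\]
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=0$ let $S_0$ be any member of $\mathcal W$, with $n_0(0,\delta)=0$. Let $d\ge1$. Since $\binom k{\lfloor k/2\rfloor}2^{-k}\to0$ as $k\to\infty$, we can choose $k$ with $\binom k{\lfloor k/2\rfloor}<\frac\delta2\,2^k$. Put $n_0(d,\delta)=k+n_0(d-1,\delta')$ with $\delta'=\delta/(2\cdot3^k)$, and split $V=K\sqcup M$ with $|K|=k$.

For $Y\subseteq M$ let $\mathcal W_Y=\{X\subseteq K:X\cup Y\in\mathcal W\}$. The average density of $\mathcal W_Y$ over $Y$ is at least $\delta$. If a fraction $\varphi$ of the sets $Y$ have $\mathcal W_Y$ of density at least $\delta/2$, then $\delta\le\varphi+\delta/2$, so $\varphi\ge\delta/2$. For each of these $Y$ the family $\mathcal W_Y$ has more than $\binom k{\lfloor k/2\rfloor}$ members. By Sperner's theorem, which bounds the size of an antichain in $2^K$ by this binomial coefficient, $\mathcal W_Y$ contains two sets $X\subsetneq X'$. There are at most $3^k$ pairs $X\subseteq X'\subseteq K$, so some fixed pair with $X\subsetneq X'$ occurs for a fraction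 at least $\delta'$ of all $Y\subseteq M$. The family
\[
 \mathcal W'=\{Y\subseteq M:X\cup Y\in\mathcal W,\ X'\cup Y\in\mathcal W\}
\]
therefore has density at least $\delta'$. By induction it admits pairwise disjoint $S_0',S_2,\dots,S_d\subseteq M$ with the required property. Put $S_0=S_0'\cup X$ and $S_1=X'\setminus X\ne\emptyset$. For $I\subseteq[d]$ and $Y=S_0'\cup\bigcup_{i\in I\setminus\{1\}}S_i\in\mathcal W'$, the set $S_0\cup\bigcup_{i\in I}S_i$ equals $X\cup Y$ if $1\notin I$ and $X'\cup Y$ if $1\in I$. It is in $\mathcal W$ in both cases.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half} under \textup{(S)}]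
The family $\mathcal W=\{B:B\in\mathcal F,\ [n]\setminus B\in\mathcal F\}$ is the intersection of two families of density at least $\frac12+\varepsilon$, so its density is at least $2\varepsilon$. Let $n\ge n_0(d,2\varepsilon)$ and apply Lemma~\ref{lem:cube} to $\mathcal W$, labeling $S_1,\dots,S_d$ as $S_T$, where $T$ ranges over the $q$-subsets of $[p]$. Let $R=[n]\setminus(S_0\cup\bigcup_TS_T)$.

For every collection $I$ of $q$-subsets of $[p]$, $S_0\cup\bigcup_{T\in I}S_T$ and its complement $R\cup\bigcup_{T\notin I}S_T$ are in $\mathcal F$. As $I$ is arbitrary, $R\cup\bigcup_{T\in I}S_T\in\mathcal F$ for all $I$ as well. Hence the sets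
\[
 A_i=S_0\cup\bigcup_{T\ni i}S_T\quad(1\le i\le q),\qquad
 A_i=R\cup\bigcup_{T\ni i}S_T\quad(q<i\le p)
\]
are in $\mathcal F$. For $i\ne j$ there is a $q$-subset $T$ with $i\in T$ and $j\notin T$; the nonempty set $S_T$ is contained in $A_i$ and disjoint from $A_j$, so $A_i\ne A_j$. The degrees are $q$ on $S_0$, $p-q$ on $R$, and $|T|=q$ on each $S_T$, and these sets partition $[n]$. So $A_1,\dots,A_p$ are distinct members of $\mathcal F$ that form a $(p,Q)$-system.
\end{proof}

\section{Small values of $p$, and what remains}\label{sec:small}

\begin{proof}[Proof of Corollary~\ref{cor:small}]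
Let $Q$ be in the middle zone, with $a$ and $b$ as in Theorem~\ref{thm:half}. Since $\{0,p\}\not\subseteq Q$, we have $(a,b)\ne(0,p)$ and so $b-a\le p-1$. If (W) fails, then $b-a\ge\lfloor p/2\rfloor+2$.

For $p=2,3,4$ the number $\lfloor p/2\rfloor+2$ is $3,3,4$, which exceeds $p-1$. So (W) always holds, and \eqref{eq:conj} follows from Theorem~\ref{thm:half}. For $p\ge5$, \eqref{eq:conj} fails for $Q=\{0,p-1\}$ by Theorem~\ref{thm:first}.

Let $p\in\{5,6\}$. Then $\lfloor p/2\rfloor+2=p-1$, so if (W) fails, $(a,b)$ is $(0,p-1)$ or $(1,p)$. In the first case $Q\cap[0,p/2]=\{0\}$ and $Q\cap[p/2,p]\subseteq\{p-1,p\}$; as $0\in Q$, we have $p\notin Q$, and so $Q=\{0,p-1\}$. In the second case $p-Q$ is in the middle zone and falls under the first case, so $Q=\{1,p\}$. For these two sets \eqref{eq:conj} fails by Theorem~\ref{thm:first}; for all other middle-zone $Q$ condition (W) holds, and with it \eqref{eq:conj}.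
\end{proof}

For $p\ge7$ our results do not give a complete classification. An example is $p=7$, $Q=\{0,5\}$. Here $b-a=5>\lfloor7/2\rfloor+1$ and $p-Q=\{2,7\}$ is disjoint from $Q$, so neither (W) nor (S) holds. The hypotheses of Theorem~\ref{thm:blocks} force $a<p/2$, so we would need $5\in[b,c]$. Then $b\le5$ and $4N\le2N(p-b)<7$, that is, $N=1$; but for one block the bound is $w_12^{n-w_1}\le2^{n-1}$. The complementary set $\{2,7\}$ is excluded there by $a<p/2$ and $c<p$.

Nor do we determine the limit in the counterexamples. For $Q=\{0,p-1\}$ and $p\ge3$, Theorems \ref{thm:one} and \ref{thm:upper} give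
\[
 1-O\bigl((\ln p)^{3/2}p^{-1/2}\bigr)\ \le\ \liminf_{n\to\infty}\frac{f(n,p,Q)}{2^n}\ \le\ \limsup_{n\to\infty}\frac{f(n,p,Q)}{2^n}\ \le\ 1-\frac1p .
\]

\begin{thebibliography}{9}
\bibitem{pqfree}
\emph{On the maximum size of $(p,Q)$-free families},
\texttt{http://www.renyi.hu/\~{}gyarfas/Cikkek/102\_pqfree.pdf}.
\end{thebibliography}
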